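
\newtheorem{theorem}{Theorem}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem*{example}{Example}

\title{Connectivity in uniform random forests of $G(n,p)$}


\begin{abstract}
Let $F$ be a uniformly random forest of a graph $G$ on $n$ vertices, and let $\Phi_u(G)$ be the average, over the vertices $v\neq u$, of the probability that $u$ and $v$ lie in the same component of $F$. We prove the conjecture that there is a constant $c$ such that, for $p>2\ln n/n$, the random graph $G=G(n,p)$ satisfies $\Phi_u(G)\ge 1-c/(np)$ for all $u$ with probability tending to $1$, uniformly in $p$. The constant $2$ can be replaced by any $\lambda>1$. More precisely, with $d_u$ the degree of $u$, we show that $np\,(1-\Phi_u)=1+np/d_u+o(1)$ uniformly in $u$, with probability tending to $1$. This gives the critical constant $c$ and the exact range of $p$ in which such a bound can hold. The proofs count pairs (forest, edge) under the insertion or deletion of one edge; the sharp form also uses a bound on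 path lengths in uniform spanning trees, obtained from the Aldous--Broder chain.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G=(V,E)$ be a finite undirected simple graph with $n\ge 2$ vertices. A \emph{forest} of $G$ is a set of edges containing no cycle. We always regard it as a subgraph on the whole vertex set $V$, so isolated vertices are allowed and count as components. Let $F$ be chosen uniformly at random among all forests of $G$; we write $\Pr_F$ and $\mathbb E_F$ for probability and expectation with respect to $F$, with $G$ fixed. Write $C_F(u)$ for the component of $F$ containing $u$, and $u\sim v$ if $v\in C_F(u)$. The \emph{RF-connectivity} of $u$ and $v$ is $\Pr_F(u\sim v)$, and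
\[
\Phi_u(G)=\frac1{n-1}\sum_{v\ne u}\Pr\nolimits_F(u\sim v)
\]
is the average RF-connectivity of $u$ to the other vertices. It is a deterministic function of $G$.

If $G$ is a tree, then every set of edges is a forest, so $F$ keeps each edge independently with probability $\frac12$ and $\Pr_F(u\sim v)$ is $2^{-k}$ for vertices at distance $k$. On a path this gives $\Phi_u\le 2/(n-1)$: a uniform forest of a connected graph may be very far from connected. In a graph with many edges there are far more ways to join two components than to cut one, and one expects $F$ to be almost a spanning tree. The following statement, posed in \cite{CN}, makes this quantitative for the random graph $G(n,p)$, in which each of the $\binom n2$ edges is present independently with probability $p$.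

\begin{conjecture}[\cite{CN}]
There are a constant $c$ and a function $\varepsilon(n)\to0$ such that, for every $n$ and every $p$ with $2\ln n/n<p\le1$,
\[
\Pr\Big(\Phi_u(G(n,p))\ge 1-\frac c{np}\ \text{ for all } u\Big)\ge 1-\varepsilon(n).
\]
\end{conjecture}

\noindent
Thus $p$ may depend on $n$, while $c$ and $\varepsilon(\cdot)$ must not depend on $p$. We prove the conjecture and determine the behavior of all the numbers $\Phi_u$ to leading order.

\subsection{What to expect}\label{sec:expect}

Let $d_u$ be the degree of $u$ in $G$. Delete $u$, and suppose that the rest of the forest happens to be a spanning tree $F_0$ of $G-u$. Exactly $1+d_u$ forests of $G$ restrict to $F_0$: one in which $u$ is isolated, and one for each neighbor to which $u$ can be attached. So $u$ should be cut off from the bulk with probability about $1/d_u$. Two vertices $u,v$ fail to be connected when $u$ or $v$ is cut off, and for an average $v$ the latter should have probability about $1/(np)$. This suggests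
\begin{equation}\label{eq:guess}
1-\Phi_u\approx\frac1{d_u}+\frac1{np}.
\end{equation}

If \eqref{eq:guess} holds, the vertices of smallest degree decide the conjecture. Let
\[
h(x)=1-x+x\ln x\qquad(x>0).
\]
On $(0,1)$ we have $h'(x)=\ln x<0$, with $h(0+)=1$ and $h(1)=0$, so $h$ restricts to a decreasing bijection of $(0,1)$ onto itself; below, $h^{-1}$ is the inverse of this restriction. For fixed $x\in(0,1)$, a vertex of $G(n,p)$ has degree about $x\,np$ with probability $e^{-np(h(x)+o(1))}$ in the sparse range (Section~\ref{sec:sharpness}). For $p=\lambda\ln n/n$ with $\lambda>1$ the smallest degree is therefore about $a(\lambda)\,np$, where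
\[
a(\lambda)=h^{-1}(1/\lambda)\in(0,1);
\]
this function of $\lambda$ is continuous and increasing. For $\lambda\le1$ there are vertices of degree smaller than any fixed multiple of $np$, and no constant $c$ should work.

\subsection{Results}

For a fixed $\lambda>1$ we say that a property of $G(n,p)$ holds \emph{uniformly with high probability} (\emph{uwhp}) if
\[
\sup_{\lambda\ln n/n\,\le\, p\,\le\,1}\Pr\big(G(n,p)\text{ fails the property}\big)\to0\qquad(n\to\infty).
\]
The rate may depend on $\lambda$ and on other parameters declared fixed, but not on $p$.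

\begin{theorem}\label{thm:conj}
For every $\lambda>1$ there is $c=c(\lambda)$ such that uwhp $\Phi_u(G)\ge1-\dfrac c{np}$ for all $u$.
\end{theorem}

For $\lambda=2$, with $\varepsilon(n)$ equal to the supremum of the failure probabilities, this is the Conjecture.

\begin{theorem}\label{thm:sharp}
For all $\lambda>1$ and $\rho>0$, uwhp all degrees are positive and
\[
\max_u\Big|\,np\,(1-\Phi_u(G))-1-\frac{np}{d_u}\Big|\le\rho .
\]
\end{theorem}

\begin{theorem}\label{thm:range}
Let $c^*(\lambda)=1+1/a(\lambda)$ for $\lambda>1$.
\begin{enumerate}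
\item If $c>c^*(\lambda)$, then uwhp $\Phi_u\ge1-\frac c{np}$ for all $u$. If $c<c^*(\lambda)$, there is $\lambda'>\lambda$ such that for $p=\lambda'\ln n/n$ the probability that $\Phi_u\ge1-\frac c{np}$ for all $u$ tends to $0$.
\item If $np/\ln n\to\infty$, then $\max_u|np(1-\Phi_u)-2|\to0$ in probability.
\item Let $p=p(n)$ with $np\to\infty$. A constant $c$ with $\Pr(\Phi_u\ge1-\frac c{np}\ \text{for all }u)\to1$ exists if and only if $\liminf np/\ln n>1$.
\end{enumerate}
\end{theorem}

So the critical constant in the Conjecture is $c^*(2)=1+1/a(2)$, where $a=a(2)\approx0.1867$ solves $a-a\ln a=\frac12$; numerically $c^*(2)\approx6.36$. The threshold $2\ln n/n$ may be lowered to $\lambda\ln n/n$ for any $\lambda>1$, but not to $\ln n/n$.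

\subsection{The method}

The basic tool is one identity. Adding to a forest $F$ an edge that joins two of its components, and remembering the edge, is a bijection between pairs (forest, joining edge) and pairs (forest, edge of the forest). Weighted versions of this statement (Lemma~\ref{lem:exchange}) bound the expected number of vertices outside the giant component, and show that $u$ is outside the giant component with probability at most about $1/d_u$, provided the giant component then contains most neighbors of $u$. The proviso is removed by a decoupling argument (Lemma~\ref{lem:decouple}). Theorem~\ref{thm:conj} follows in Section~\ref{sec:conj}.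

For Theorem~\ref{thm:sharp} one needs more: the probability that linearly many vertices lie outside the giant component must be $o(1/(np))$, whereas the first-moment bound gives only $O(1/(np))$, the order of the main term. The improvement is Proposition~\ref{prop:macro}. It comes down to the fact that uniform spanning trees of nearly expanding graphs do not look like paths.

\section{Typical graphs}\label{sec:typical}

Fix $\lambda>1$. Except in Section~\ref{sec:sharpness}, $p\in[\lambda\ln n/n,1]$. Put $D=np$, so $D\ge\ln n$. Let $N(u)$ be the neighborhood of $u$, $d_u(W)=|N(u)\cap W|$, $e(U)$ the number of edges inside $U$, and $e(U,W)$ the number of edges between disjoint sets $U$ and $W$. ``For $n$ large'' means for $n\ge n_0$, where $n_0$ depends only on $\lambda$ and on parameters declared fixed.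

We use the Chernoff bounds in the following forms. For $X\sim\mathrm{Bin}(N,p)$ and $\mu=Np$,
\begin{gather}
\Pr(X\le x\mu)\le e^{-\mu h(x)}\ \ (0<x\le1),\qquad \Pr(X\ge x\mu)\le e^{-\mu h(x)}\ \ (x\ge1),\label{eq:ch1}\\
\Pr(X<\mu/2)\le e^{-\mu/8},\qquad \Pr(|X-\mu|>\zeta\mu)\le2e^{-\zeta^2\mu/3}\ \ (0<\zeta\le1).\label{eq:ch2}
\end{gather}

\begin{lemma}[degrees]\label{lem:degrees}
\begin{enumerate}
\item[(a)] For every fixed $a\in(0,a(\lambda))$, uwhp $d_u\ge aD(1-\frac1n)$ for all $u$.
\item[(b)] Uwhp $d_u\le 8D$ for all $u$.
\item[(c)] For fixed $\zeta\in(0,1)$ and $n$ large, $\Pr(|d_u-D|>\zeta D)\le2e^{-\zeta^2D/24}$ for each $u$. Consequently, uwhp at most $\zeta n$ vertices have $|d_u-D|>\zeta D$.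
\end{enumerate}
\end{lemma}

\begin{proof}
The degree $d_u$ is binomial with mean $\mu=(n-1)p=D(1-\frac1n)$. By \eqref{eq:ch1} and a union bound, (a) fails with probability at most $ne^{-\mu h(a)}\le n^{1-\lambda h(a)(1-1/n)}$. This tends to $0$ because $a<a(\lambda)$ means $\lambda h(a)>1$. For (b), $h(e^2)=1+e^2$ and $e^2\mu\le8D$, so (b) fails with probability at most $ne^{-\mu(1+e^2)}\to0$. For (c), $|\mu-D|=p\le1\le\zeta D/2$ for $n$ large, so $|d_u-D|>\zeta D$ forces $|d_u-\mu|>\frac\zeta2D\ge\frac\zeta2\mu$. This has probability at most $2e^{-\zeta^2\mu/12}\le2e^{-\zeta^2D/24}$ by \eqref{eq:ch2}. The expected number of such vertices is then $o(n)$ uniformly in $p$, and Markov's inequality gives the last claim.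
\end{proof}

Set $\alpha=a(\lambda)/4$. By (a) with $a=a(\lambda)/2$, and (b), uwhp $\alpha D\le d_u\le8D$ for all $u$. Part (a) is the point where $\lambda>1$ is needed; Section~\ref{sec:sharpness} shows what fails without it.

\begin{lemma}[small sets are sparse]\label{lem:sparse}
For every $\delta>0$ there is $\theta\in(0,\frac13]$ such that uwhp $e(U)\le\delta D|U|$ whenever $|U|\le\theta n$.
\end{lemma}

\begin{proof}
Let $\theta=\min(\frac13,(2\delta/e)^2)$. For a size $1\le s\le\theta n$ put $y=s/n$ and $t=\lceil\delta Ds\rceil$. If some $U$ of size $s$ violates the claim, then it spans at least $t$ edges. As $t\ge\delta nps$, the probability of this is at most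
\[
\binom ns\binom{\binom s2}{t}p^t\le\Big(\frac{en}s\Big)^s\Big(\frac{es^2p}{2t}\Big)^t\le\Big(\frac ey\Big)^s\Big(\frac{ey}{2\delta}\Big)^t .
\]
Since $y\le(2\delta/e)^2$, we have $ey/(2\delta)\le y^{1/2}\le 1$. So the bound is at most $(e\,y^{\delta D/2-1})^s\le(ey^3)^s$ once $\delta D\ge8$. For $s\le\sqrt n$ we have $ey^3\le en^{-3/2}$, and these terms sum to $O(n^{-3/2})$. For $s>\sqrt n$ we have $ey^3\le e/27<1/e$, and these terms sum to $O(e^{-\sqrt n})$.
\end{proof}

\begin{lemma}[expansion]\label{lem:expansion}
There is $\kappa=\kappa(\lambda)\in(0,\frac14]$ such that uwhp $e(U,V\setminus U)\ge\kappa D|U|$ for all $U$ with $1\le|U|\le n/2$.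
\end{lemma}

\begin{proof}
Take $\delta=\alpha/4$ and the corresponding $\theta$ in Lemma~\ref{lem:sparse}. Uwhp, for all $U$ with $|U|\le\theta n$,
\[
e(U,V\setminus U)=\sum_{u\in U}d_u-2e(U)\ge\alpha D|U|-\tfrac\alpha2D|U|=\tfrac\alpha2D|U|.
\]
If $\theta n<|U|\le n/2$, then $e(U,V\setminus U)$ is binomial with mean at least $D|U|/2\ge\theta nD/2$, and by \eqref{eq:ch2} it is below $D|U|/4$ with probability at most $e^{-\theta nD/16}$. As $D\ge\ln n$, a union bound over at most $2^n$ sets gives $o(1)$. Take $\kappa=\min(\alpha/2,\frac14)$.
\end{proof}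

We call a graph $G$ on $n$ vertices \emph{good} (for the given $p$ and $\lambda$) if
\begin{enumerate}
\item[(G1)] $\alpha D\le d_u\le 8D$ for all $u$, and
\item[(G2)] $e(U,V\setminus U)\ge\kappa D|U|$ for all $U\subseteq V$ with $1\le|U|\le n/2$.
\end{enumerate}
By the lemmas above, $G(n,p)$ is uwhp good.

\section{Exchanging one edge}\label{sec:exchange}

\subsection{Giant component and rest}

Let $A=A(F)$ be the component of $F$ with more than $n/2$ vertices, if there is one (there is at most one), and $A=\emptyset$ otherwise. We call $A$ the \emph{giant} and $R=R(F)=V\setminus A(F)$ the \emph{rest}. Every component of $F$ contained in $R$ has at most $n/2$ vertices; this is also true when $A=\emptyset$ and $R=V$. Put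
\[
q_u=\Pr\nolimits_F(u\in R),\qquad\text{so that}\qquad \mathbb E_F|R|=\sum_uq_u .
\]
The numbers $\Phi_u$ are controlled by these quantities.

\begin{lemma}\label{lem:sandwich}
For every graph $G$ and every $u$,
\[
\mathbb E_F|R|+nq_u-2\,\mathbb E_F\big[|R|\mathbf 1_{u\in R}\big]\le(n-1)(1-\Phi_u)\le\mathbb E_F|R|+nq_u .
\]
\end{lemma}

\begin{proof}
Summing $\Pr_F(u\not\sim v)$ over $v\neq u$ gives $(n-1)(1-\Phi_u)=\mathbb E_F(n-|C_F(u)|)$. If $u\in A$, then $n-|C_F(u)|=|R|$. If $u\in R$, then $C_F(u)\subseteq R$, so $n-|R|\le n-|C_F(u)|\le n$. Hence $\mathbb E_F(n-|C_F(u)|)$ lies between $\mathbb E_F[|R|\mathbf 1_{u\in A}]+\mathbb E_F[(n-|R|)\mathbf 1_{u\in R}]$, which is the left side, and $\mathbb E_F[|R|\mathbf 1_{u\in A}]+nq_u$, which is at most the right side.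
\end{proof}

\subsection{The identity}

Let $\partial F$ be the set of edges of $G$ joining two different components of $F$.

\begin{lemma}[exchange identity]\label{lem:exchange}
For every graph $G$ and every function $\varphi\ge0$ of a forest and an edge,
\[
\mathbb E_F\sum_{e\in\partial F}\varphi(F,e)=\mathbb E_F\sum_{e\in F}\varphi(F-e,e).
\]
\end{lemma}

\begin{proof}
The map $(F,e)\mapsto(F+e,e)$ is a bijection from $\{(F,e):e\in\partial F\}$ onto $\{(F',e):e\in F'\}$, with inverse $(F',e)\mapsto(F'-e,e)$. Sum $\varphi(F,e)=\varphi(F'-e,e)$ over corresponding pairs and divide by the number of forests.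
\end{proof}

\begin{example}
Let $G$ be a triangle $uvw$. Its seven forests are the empty one, three single edges and three paths of length two. With $\varphi=1$ the left side is $\frac17(3+3\cdot2+3\cdot0)$ and the right side $\frac17(0+3\cdot1+3\cdot2)$; both are $\frac97$. Now let $\varphi(F,e)=1$ if $u\in R(F)$ and $e$ joins $u$ to $A(F)$, and $\varphi(F,e)=0$ otherwise. Here a giant has at least two vertices. On the left, only $F=\{vw\}$ contributes, with the two edges $uv,uw$. On the right, only the two paths having $u$ as an endpoint contribute, each with its edge at $u$. Both sides are $\frac27$. Each forest contributes at most $1$ on the right, whereas on the left a forest with $u\in R$ contributes the number of neighbors of $u$ in the giant. This imbalance is what makes $u\in R$ unlikely; Lemma~\ref{lem:branch} is the general form.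
\end{example}

We record three consequences. The first shows, since uwhp all degrees are at most $8np$, that $1/(np)$ is the right order in the Conjecture.

\begin{lemma}\label{lem:lower}
For every graph and all $v\neq u$, $\Pr_F(u\not\sim v)\ge\frac1{1+d_u}$; hence $1-\Phi_u\ge\frac1{1+d_u}$.
\end{lemma}

\begin{proof}
Let $\varphi(F,e)=1$ if $e$ is incident with $u$, $u\not\sim v$ in $F$ and $u\sim v$ in $F+e$; otherwise let $\varphi(F,e)=0$. The left side of the exchange identity is at most $d_u\Pr_F(u\not\sim v)$. On the right, a forest with $u\sim v$ contains exactly one edge at $u$ whose deletion separates $u$ from $v$, namely the first edge of the path from $u$ to $v$. Hence the right side is $\Pr_F(u\sim v)=1-\Pr_F(u\not\sim v)$.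
\end{proof}

\begin{lemma}\label{lem:rest}
If $G$ satisfies \textup{(G2)}, then $|\partial F|\ge\frac12\kappa D|R(F)|$ for every forest $F$, and $\mathbb E_F|R|\le\dfrac{2}{\kappa p}=\dfrac{2n}{\kappa D}$.
\end{lemma}

\begin{proof}
Each component $C\subseteq R$ has $|C|\le n/2$, so $e(C,V\setminus C)\ge\kappa D|C|$. Every edge leaving a component is in $\partial F$, and summing over the components in $R$ counts an edge at most twice. This gives the first claim. The exchange identity with $\varphi=1$ gives $\mathbb E_F|\partial F|=\mathbb E_F|F|\le n-1$, and the second claim follows.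
\end{proof}

A \emph{branch} of $F$ at $u$ is a component of the forest $F-u$ ($u$ deleted) that contains an $F$-neighbor of $u$. Distinct $F$-neighbors of $u$ lie in distinct branches.

\begin{lemma}\label{lem:branch}
For every graph and every $u$,
\[
\mathbb E_F\big[d_u(A)\,\mathbf 1_{u\in R}\big]=\Pr\nolimits_F(\mathcal L_u)\le1,
\]
where $\mathcal L_u$ is the event that $F$ has a branch at $u$ with more than $n/2$ vertices.
\end{lemma}

\begin{proof}
Let $\varphi(F,e)=1$ if $u\in R(F)$ and $e=uw$ with $w\in A(F)$, and $\varphi=0$ otherwise. Such edges are in $\partial F$, so the left side of the exchange identity is $\mathbb E_F[d_u(A)\mathbf 1_{u\in R}]$. On the right, an edge $e=uw\in F$ contributes exactly when, in $F-e$, the component of $w$ has more than $n/2$ vertices; this component is the branch of $F$ at $u$ containing $w$, and it does not contain $u$. Branches are disjoint, so at most one has more than $n/2$ vertices. Hence $F$ contributes $1$ if $\mathcal L_u$ occurs and $0$ otherwise.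
\end{proof}

If the giant contained almost all neighbors of $u$ whenever $u\in R$, the lemma would give $d_uq_u\lesssim1$, as predicted in Section~\ref{sec:expect}.

\subsection{The rest does not swallow a neighborhood}

It remains to exclude that a small rest contains a positive fraction of $N(u)$. For a fixed set of at most $\varepsilon n$ vertices this is very unlikely, since $N(u)$ is a random set. But $R(F)$ depends on the edges at $u$. We therefore delete $u$: the forest $F-u$ lives on $G-u$, which is independent of $N(u)$. The price is a factor $2^{d_u}$ for the ways of reattaching $u$. It is affordable because the probability to be beaten is at most $2^{d_u}(2\varepsilon)^{\zeta d_u}$, and we may take $\varepsilon$ small.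

\begin{lemma}\label{lem:decouple}
Fix $\zeta\in(0,1)$ and $\varepsilon\in(0,\frac12]$ with $4(2\varepsilon)^\zeta\le e^{-4/\alpha}$, and let
\[
\mathcal B_u=\{u\in R,\ |R|\le\varepsilon n,\ d_u(R)\ge\zeta d_u\}.
\]
Then uwhp $\Pr_F(\mathcal B_u)\le e^{-2D}$ for all $u$.
\end{lemma}

\begin{proof}
Let $G_0=G-u$ and $N=N(u)$. For a forest $F_0$ of $G_0$ let $R_0=R_0(F_0)$ be the set of vertices of $G_0$ not in a component of $F_0$ with more than $n/2$ vertices.

Let $F\in\mathcal B_u$ and $F_0=F-u$. Since $|R(F)|\le\varepsilon n<n$, there is a giant $A(F)$. As $u\notin A(F)$, the set $A(F)$ is still a component of $F_0$, so $R_0=R(F)\setminus\{u\}$. Hence $|R_0|\le\varepsilon n$ and $|N\cap R_0|=d_u(R)\ge\zeta d_u$. All edges of $F$ at $u$ lead to $N\cap R_0$, so at most $2^{|N\cap R_0|}\le2^{d_u}$ forests $F\in\mathcal B_u$ yield the same $F_0$. Since $G$ has at least as many forests as $G_0$, with $F_0$ uniform over the forests of $G_0$ we get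
\[
\Pr\nolimits_F(\mathcal B_u)\le\mathbb E_{F_0}\big[2^{d_u}\mathbf 1\{|R_0|\le\varepsilon n,\ |N\cap R_0|\ge\zeta d_u\}\big].
\]

Now take $G=G(n,p)$ and condition on $G_0$ and on $d_u=d\ge\alpha D$. Then $N$ is a uniform $d$-subset of the other $n-1$ vertices. For a fixed set $R_0$ of size $s\le\varepsilon n$ and $j=\lceil\zeta d\rceil$, the expected number of $j$-subsets of $N$ contained in $R_0$ is $\binom dj\binom sj/\binom{n-1}j\le\binom dj\big(\frac s{n-1}\big)^j$. Since $\frac s{n-1}\le2\varepsilon\le1$,
\[
\Pr(|N\cap R_0|\ge\zeta d)\le\binom dj\Big(\frac s{n-1}\Big)^j\le2^d(2\varepsilon)^{\zeta d}.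
\]
Applying this to each $F_0$ gives $\mathbb E[\Pr_F(\mathcal B_u)\mid G_0,d_u=d]\le(4(2\varepsilon)^\zeta)^d\le e^{-4d/\alpha}$. By Markov's inequality, the conditional probability that $\Pr_F(\mathcal B_u)>e^{-2d/\alpha}$ is at most $e^{-2d/\alpha}\le e^{-2D}\le n^{-2}$. By a union bound over $u$, the probability that some $u$ has $d_u\ge\alpha D$ and $\Pr_F(\mathcal B_u)>e^{-2d_u/\alpha}$ is at most $1/n$. Since uwhp $d_u\ge\alpha D$ for all $u$, and $e^{-2d_u/\alpha}\le e^{-2D}$ in that case, the lemma follows.
\end{proof}

\section{Proof of the conjecture}\label{sec:conj}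

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Take $\zeta=\frac12$ and some $\varepsilon=\varepsilon(\lambda)$ admissible in Lemma~\ref{lem:decouple}. Suppose that $G$ is good and that the conclusion of Lemma~\ref{lem:decouple} holds; this is uwhp the case. If $u\in R$, then one of the following occurs:
\begin{itemize}
\item $|R|>\varepsilon n$: by Lemma~\ref{lem:rest} and Markov's inequality, this has probability at most $\frac2{\kappa\varepsilon D}$;
\item $\mathcal B_u$: this has probability at most $e^{-2D}\le\frac1D$;
\item $|R|\le\varepsilon n$ and $d_u(R)<\frac12d_u$, so that $u\in R$ and $d_u(A)>\frac12d_u$: by Lemma~\ref{lem:branch} and Markov's inequality, this has probability at most $\frac2{d_u}\le\frac2{\alpha D}$.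
\end{itemize}
Hence
\begin{equation}\label{eq:qu}
q_u\le\frac CD\quad\text{for all }u,\qquad C=\frac2{\kappa\varepsilon}+1+\frac2\alpha .
\end{equation}
By Lemmas~\ref{lem:sandwich} and~\ref{lem:rest}, $(n-1)(1-\Phi_u)\le\mathbb E_F|R|+nq_u\le\frac{2n}{\kappa D}+\frac{Cn}D$. Since $n\le2(n-1)$, we get $1-\Phi_u\le\frac c{np}$ for all $u$, with $c=2(2/\kappa+C)$, which depends only on $\lambda$.
\end{proof}

\section{A rest of linear size has probability \texorpdfstring{$o(1/D)$}{o(1/D)}}\label{sec:macro}

In the proof above, the first case contributes $O(1/D)$ to $q_u$, the same order as the main term. For sharp results it must be improved. No randomness of $G$ beyond goodness is needed.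

\begin{proposition}\label{prop:macro}
Let $\varepsilon\in(0,\frac12]$ and $\rho>0$. There is $n_0=n_0(\varepsilon,\rho,\lambda)$ such that for all $n\ge n_0$ and $p\in[\lambda\ln n/n,1]$, every good graph $G$ satisfies
\[
\Pr\nolimits_F(|R|>\varepsilon n)\le\frac\rho D .
\]
\end{proposition}

If $|R(F)|>\varepsilon n$, then at least $\frac12\kappa\varepsilon Dn$ edges can be added to $F$. The resulting forest $F'$ has fewer than $n$ edges that can be deleted to return, which again gives $O(1/D)$. To gain more, we show that typically only a small fraction of the edges of $F'$ can be deleted so as to leave a rest larger than $\varepsilon n$. When the rest of $F'$ is tiny, such an edge must cut the tree on $A(F')$ into two parts of linear size. A path has linearly many such edges, a star none. So we must show that the giant tree is not path-like. Given its vertex set it is a uniform spanning tree, and it will suffice that typical distances in it are a small multiple of $n$.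

Throughout this section $G$ is good, $n$ is large in terms of $\varepsilon,\rho,\lambda$, and
\begin{equation}\label{eq:params}
\eta=\min\Big\{\frac12,\frac{\rho\kappa^2\varepsilon^3}{3072}\Big\},\qquad \varepsilon_1=\frac{\kappa^2\varepsilon\eta}{1536}.
\end{equation}

\subsection{Reduction to uniform spanning trees}

Apply the exchange identity with $\varphi(F,e)=\mathbf 1\{|R(F)|>\varepsilon n\}$. By Lemma~\ref{lem:rest} the left side is at least $\frac12\kappa\varepsilon Dn\Pr_F(|R|>\varepsilon n)$. The right side is $\mathbb E_FY$, where $Y(F)=\#\{e\in F:|R(F-e)|>\varepsilon n\}\le n$. Splitting according to whether $|R(F)|>\varepsilon_1n$, and using Lemma~\ref{lem:rest} with Markov's inequality for this event,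
\begin{equation}\label{eq:reduction}
\tfrac12\kappa\varepsilon Dn\Pr\nolimits_F(|R|>\varepsilon n)\le\frac{2n}{\kappa\varepsilon_1D}+\mathbb E_F\big[Y\mathbf 1_{|R|\le\varepsilon_1n}\big].
\end{equation}

Suppose $|R(F)|\le\varepsilon_1n$. Then $A(F)\ne\emptyset$; let $T$ be the tree of $F$ on $A(F)$. If $e\in F\setminus T$, then $A(F)$ is a component of $F-e$, so $R(F-e)=R(F)$ and $e$ is not counted in $Y$. Let $e\in T$ be counted and let $T-e$ have sides of sizes $s_1\le s_2$. If $s_2>n/2$, then $R(F-e)$ consists of $R(F)$ and the smaller side, so $s_1>(\varepsilon-\varepsilon_1)n\ge\frac\varepsilon2n$. If $s_2\le n/2$, then $s_1=|A(F)|-s_2\ge(\frac12-\varepsilon_1)n\ge\frac\varepsilon2n$. In both cases $e$ belongs to the set counted by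
\[
Y^*(T)=\#\{e\in T:\ \text{both sides of }T-e\text{ have at least }\tfrac12\varepsilon n\text{ vertices}\},
\]
so $Y\le Y^*(T)$. For a set $A$ of more than $n/2$ vertices, the forests having $A$ as a component correspond to pairs (spanning tree of $G[A]$, forest of $G[V\setminus A]$). Hence, given $A(F)=A$, the tree $T$ is a uniform spanning tree of $G[A]$.

\emph{From now on until the end of this section} we fix a set $A$ with $G[A]$ connected and $|V\setminus A|\le\varepsilon_1n$, and write $R=V\setminus A$. We have to show that $\mathbb E\,Y^*(T)$ is a small multiple of $n$ for a uniform spanning tree $T$ of $G[A]$.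

\subsection{An expanding core}

The graph $G[A]$ itself need not expand: a few vertices of $A$ may have almost all their neighbors in $R$. We remove the worst such set. Let $Q\subseteq A$ be a set of maximum size subject to
\[
|Q|\le\frac n4\qquad\text{and}\qquad e(Q,A\setminus Q)\le\frac\kappa4D|Q|
\]
(possibly $Q=\emptyset$), and let $H=A\setminus Q$. By (G2), $e(Q,R)\ge\frac34\kappa D|Q|$; by (G1), $e(Q,R)\le8D|R|$. Hence $|Q|\le\frac{11}\kappa|R|$ and
\begin{equation}\label{eq:QR}
|Q|+|R|\le\frac{12}\kappa\,\varepsilon_1n=\frac{\kappa\varepsilon\eta}{128}\,n .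
\end{equation}
In particular $|Q|\le\frac n8$ and $|H|\ge\frac n2$.

\begin{lemma}\label{lem:core}
$e(U,H\setminus U)\ge\frac\kappa4D|U|$ for all $U\subseteq H$ with $1\le|U|\le|H|/2$.
\end{lemma}

\begin{proof}
Suppose $U$ violates this. If $|U|+|Q|\le\frac n4$, then
\[
e(Q\cup U,A\setminus(Q\cup U))\le e(Q,A\setminus Q)+e(U,H\setminus U)\le\tfrac\kappa4D|Q\cup U|,
\]
contradicting the maximality of $Q$. Otherwise $|U|>\frac n4-|Q|\ge\frac n8$. Since $|U|\le\frac n2$, (G2), (G1) and \eqref{eq:QR} give
\[
e(U,H\setminus U)\ge\kappa D|U|-8D(|R|+|Q|)\ge\kappa D|U|-\tfrac\kappa{16}Dn\ge\tfrac\kappa2D|U|,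
\]
again a contradiction.
\end{proof}

Let $\deg_A$ be the degree in $G[A]$ and $\pi(x)=\deg_A(x)/2e(A)$ the stationary law of simple random walk on $G[A]$. Lemma~\ref{lem:core} with $U=\{x\}$ gives $\deg_A(x)\ge\frac\kappa4D$ for $x\in H$. Together with $|H|\ge\frac n2$ and (G1) this yields $\frac\kappa8Dn\le2e(A)\le8Dn$. Therefore, using \eqref{eq:QR},
\begin{equation}\label{eq:pi}
\pi(x)\ge\frac\kappa{32n}\quad(x\in H),\qquad \pi(Q)\le\frac{8D|Q|}{\kappa Dn/8}=\frac{64|Q|}{\kappa n}\le\frac{\varepsilon\eta}2\le\eta .
\end{equation}

\subsection{The walk watched on the core}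

We want a random walk on $G[A]$ to hit every set of linear size quickly. It may be slow inside $Q$, so we watch it only on $H$ and control the time spent outside separately. The \emph{trace chain} is the sequence of positions of simple random walk on $G[A]$ at its successive visits to $H$. Its transition probability $P_H(x,y)$ is the probability that the walk from $x$ makes its first visit to $H$ after time $0$ at $y$. With $P$ the transition matrix of the walk, $P_H(x,y)\ge P(x,y)$ for $x,y\in H$. The trace chain is irreducible, since $G[A]$ is connected. Reversing the excursions shows that it is reversible with respect to $\pi_H=\pi(\cdot\mid H)$.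

We recall two standard facts. For an irreducible reversible chain with transition matrix $P'$ and stationary law $\sigma$ on a finite set, let $\phi$ be its conductance, the minimum of $\sum_{x\in U,\,y\notin U}\sigma(x)P'(x,y)/\sigma(U)$ over sets $U$ with $0<\sigma(U)\le\frac12$. \emph{Cheeger's inequality} (Jerrum--Sinclair, Lawler--Sokal) says that the second largest eigenvalue of $P'$ is at most $1-\phi^2/2$. The lazy chain $\frac12(I+P')$ has only nonnegative eigenvalues, the second largest of which is then at most $1-\phi^2/4$. If this eigenvalue is at most $1-g$, the distance in total variation of the lazy chain from $\sigma$ after $t$ steps from $x$ is at most $\frac12\sigma(x)^{-1/2}(1-g)^t$.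

\begin{lemma}[hitting]\label{lem:hitting}
There is an integer $k=k(n,\eta,\lambda)=O_{\eta,\lambda}(\ln n)$ such that, for $n$ large, the following holds for every $J\subseteq A$ with $|J|\ge\eta n/2$ and every $x\in H$: the trace chain started at $x$ visits $J$ within its first $k$ steps (time $0$ included) with probability at least $1-\eta$.
\end{lemma}

\begin{proof}
We first bound the conductance of the trace chain. Let $0<\pi_H(U)\le\frac12$. As $P_H\ge P$ on $H\times H$, the ratio for $U$ is at least $e(U,H\setminus U)/\deg_A(U)$, where $\deg_A(U)=\sum_{x\in U}\deg_A(x)$. If $|U|\le|H|/2$, this is at least $\frac{\kappa D|U|/4}{8D|U|}=\frac\kappa{32}$ by Lemma~\ref{lem:core}. If $|U|>|H|/2$, apply Lemma~\ref{lem:core} to the nonempty set $H\setminus U$: then $e(U,H\setminus U)\ge\frac\kappa4D|H\setminus U|$, while $\pi_H(U)\le\frac12$ gives $\deg_A(U)\le\deg_A(H\setminus U)\le8D|H\setminus U|$. The bound is again $\frac\kappa{32}$.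

So the facts above apply to the lazy trace chain with $g=\frac14(\kappa/32)^2$. Let $k_1=\lceil g^{-1}\ln n\rceil$, so that $(1-g)^{k_1}\le\frac1n$. After $k_1$ lazy steps from any $x\in H$ the total variation distance to $\pi_H$ is, by \eqref{eq:pi}, at most $\frac12\big(\frac{32n}\kappa\big)^{1/2}\frac1n\le3(\kappa n)^{-1/2}$.

By \eqref{eq:QR}, $|J\cap H|\ge\frac{\eta n}2-|Q|\ge\frac{\eta n}4$, so $\pi_H(J\cap H)\ge\frac{\kappa\eta}{128}$ by \eqref{eq:pi}. For $n$ large, each block of $k_1$ lazy steps therefore ends in $J$ with probability at least $\frac{\kappa\eta}{256}$, conditionally on the past. Choose $r=r(\eta,\kappa)$ with $(1-\frac{\kappa\eta}{256})^r\le\eta$ and set $k=rk_1$. Since $k$ lazy steps contain at most $k$ steps of the trace chain, the claim follows.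
\end{proof}

For the walk itself, started in $H$, let $\tau_k$ be the time of its $k$-th return to $H$. Kac's formula says that for the walk started from $\pi_H$ the mean first return time to $H$ is $1/\pi(H)$. As $\pi_H$ is stationary for the trace chain, $\mathbb E_{\pi_H}\tau_k=k/\pi(H)$. Hence, by Markov's inequality, for the walk $(X_t)$ started from $\pi$ and any $m\ge1$,
\begin{equation}\label{eq:kac}
\Pr(X_0\in H,\ \tau_k>m)\le\pi(H)\cdot\frac{k}{\pi(H)\,m}=\frac km .
\end{equation}

\subsection{Distances in the uniform spanning tree}

\begin{lemma}\label{lem:dist}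
Let $k$ be as in Lemma~\ref{lem:hitting} and $m=\lfloor\eta n/4\rfloor$. Let $T$ be a uniform spanning tree of $G[A]$ and $X$ an independent vertex with law $\pi$. For $n$ large and every $v\in A$,
\[
\mathbb E\,\mathrm{dist}_T(v,X)\le n\Big(3\eta+\frac km\Big).
\]
\end{lemma}

The idea is to let $(T,X)$ evolve in a stationary way so that $X$ performs a random walk and the path from $v$ to $X$ is cut back whenever the walk steps on it. If the path has length at least $\eta n$ after $m$ steps, then for $m$ steps the walk has avoided the initial piece, of about $\eta n/2$ vertices, of the path at time $0$. Lemma~\ref{lem:hitting} makes this unlikely.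

\begin{proof}
\emph{The Aldous--Broder chain.} On pairs $(T,x)$ of a spanning tree $T$ of $G[A]$ and a vertex $x$, consider the following step. Choose a uniform $G[A]$-neighbor $y$ of $x$, let $f$ be the first edge of the $T$-path from $y$ to $x$, put
\[
T'=(T-f)+xy,
\]
and move to $(T',y)$. Removing $f$ separates $y$ from $x$ and adding $xy$ joins the two parts, so $T'$ is a spanning tree. If $xy\in T$, then $f=xy$ and $T'=T$.

We claim that the measure $\mu(T,x)=\deg_A(x)$ is stationary. Fix $(T',y)$. If $(T,x)$ leads to it, let $f=yz$ be the removed edge; then $z$ is a neighbor of $y$, $xy\in T'$, and $T=(T'-xy)+yz$. Since $T$ is connected, $z$ lies on the side of $x$ in $T'-xy$. So $z$ determines $(T,x)$: root $T'$ at $y$; then $x$ is the child of $y$ whose subtree contains $z$. Conversely, let $z$ be any $G[A]$-neighbor of $y$, let $x$ be the child of $y$ whose subtree contains $z$, and put $T=(T'-xy)+yz$. This is a spanning tree, its path from $y$ to $x$ starts with $yz$, and so $(T,x)$ leads to $(T',y)$ with removed edge $yz$. Thus the predecessors of $(T',y)$ correspond bijectively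 to the neighbors $z$ of $y$. Each sends the mass $\mu(T,x)/\deg_A(x)=1$, for a total of $\deg_A(y)=\mu(T',y)$, as claimed.

Start the chain from the normalized measure $\mu$: $T_0$ is a uniform spanning tree and $X_0$ is independent of it with law $\pi$. Given $(T_0,X_0)$, the process $(X_t)$ is simple random walk on $G[A]$ from $X_0$.

\emph{Evolution of one path.} Let $\gamma_t=(v=g_0,g_1,\dots,g_{\ell_t}=X_t)$ be the path from $v$ to $X_t$ in $T_t$, and let $y=X_{t+1}$. If $y=g_j$ for some $j$, then $j<\ell_t$, the $T_t$-path from $y$ to $X_t$ is $g_j,\dots,g_{\ell_t}$, the removed edge is $g_jg_{j+1}$, and $\gamma_{t+1}=(g_0,\dots,g_j)$: the path is truncated at $y$. If $y\notin\gamma_t$, the removed edge contains $y$ and so is not an edge of $\gamma_t$, and $\gamma_{t+1}$ is $\gamma_t$ extended by $y$. In particular $\ell_{t+1}\le\ell_t+1$.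

\emph{Long paths force avoidance.} Let $h_0=\lfloor\eta n/2\rfloor$. If $\ell_0>h_0$, let $J$ be the set of the first $h_0+1\ge\eta n/2$ vertices $g_0,\dots,g_{h_0}$ of $\gamma_0$; then $X_0\notin J$. Suppose now that $\ell_m\ge\eta n$. Then $\ell_0\ge\eta n-m>h_0$. We claim that $X_t\notin J$ for $1\le t\le m$. Otherwise let $s$ be the first time in $[1,m]$ with $X_s\in J$. Before time $s$ every truncation takes place at a position larger than $h_0$, so $\gamma_{s-1}$ still begins with $g_0,\dots,g_{h_0}$. At time $s$ it is truncated to length at most $h_0$. Hence $\ell_m\le h_0+m\le\frac34\eta n<\eta n$, a contradiction.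

\emph{Conclusion.} The set $J$ is a function of $(T_0,X_0)$, defined when $\ell_0>h_0$. If $X_0\in H\setminus J$, if $\tau_k\le m$, and if the trace chain visits $J$ within its first $k$ steps, then $X$ visits $J$ during $[1,m]$. By stationarity, Lemma~\ref{lem:hitting} (applied conditionally on $(T_0,X_0)$), \eqref{eq:kac} and \eqref{eq:pi},
\begin{align*}
\Pr(\ell_0\ge\eta n)=\Pr(\ell_m\ge\eta n)
&\le\Pr\big(\ell_0>h_0,\ X\text{ avoids }J\text{ during }[1,m]\big)\\
&\le\pi(Q)+\eta+\frac km\le2\eta+\frac km .
\end{align*}
Since $\ell_0=\mathrm{dist}_{T_0}(v,X_0)\le n$, we get $\mathbb E\,\ell_0\le\eta n+n\Pr(\ell_0\ge\eta n)\le n(3\eta+\frac km)$.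
\end{proof}

\subsection{Proof of Proposition~\ref{prop:macro}}

Let $T$ and $X$ be as in Lemma~\ref{lem:dist}, and let $v$ be uniform on $H$, independent of $(T,X)$. Let $e\in T$ be counted in $Y^*(T)$. By \eqref{eq:QR}, each side of $T-e$ contains at least $\frac{\varepsilon n}2-|Q|\ge\frac{\varepsilon n}4$ vertices of $H$. So, given $T$, each side contains $v$ with probability at least $\frac\varepsilon4$ and, by \eqref{eq:pi}, contains $X$ with probability at least $\frac{\varepsilon n}4\cdot\frac\kappa{32n}=\frac{\kappa\varepsilon}{128}$. Thus $e$ separates $v$ from $X$ with conditional probability at least $2\cdot\frac\varepsilon4\cdot\frac{\kappa\varepsilon}{128}=\frac{\kappa\varepsilon^2}{256}$. The number of edges of $T$ separating $v$ from $X$ is $\mathrm{dist}_T(v,X)$, so Lemma~\ref{lem:dist} gives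
\[
\mathbb E\,Y^*(T)\le\frac{256}{\kappa\varepsilon^2}\,n\Big(3\eta+\frac km\Big).
\]
This holds for every admissible $A$, hence it bounds the last term of \eqref{eq:reduction}. Multiplying \eqref{eq:reduction} by $\frac2{\kappa\varepsilon n}$ we get
\[
D\,\Pr\nolimits_F(|R|>\varepsilon n)\le\frac4{\kappa^2\varepsilon\varepsilon_1D}+\frac{512}{\kappa^2\varepsilon^3}\Big(3\eta+\frac km\Big).
\]
By \eqref{eq:params}, $\frac{1536\,\eta}{\kappa^2\varepsilon^3}\le\frac\rho2$. Since $D\ge\ln n$ and $k/m=O(\ln n/n)$ with $\eta,\varepsilon,\lambda$ fixed, the other terms are at most $\frac\rho2$ for $n$ large. \qed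

\section{Sharp asymptotics}\label{sec:sharp}

From here on $R=R(F)$ again. For quantities $x_u$ depending on $G$ and $u$ (or on $G$ only) write $x_u=o_*(1)$ if for every fixed $\tau>0$ uwhp $\max_u|x_u|\le\tau$. Finite sums of such quantities, and products with quantities that are uwhp bounded uniformly in $u$, are again $o_*(1)$. Recall that uwhp $G$ is good and \eqref{eq:qu} holds; we assume both.

\begin{lemma}\label{lem:dq}
$d_uq_u=1+o_*(1)$.
\end{lemma}

\begin{proof}
\emph{Upper bound.} Fix $\zeta\in(0,1)$, an $\varepsilon$ admissible in Lemma~\ref{lem:decouple}, and $\rho>0$. Split the event $u\in R$ as in Section~\ref{sec:conj}, now using Proposition~\ref{prop:macro} for $|R|>\varepsilon n$. In the remaining case $u\in R$ and $d_u(A)>(1-\zeta)d_u$, and Lemma~\ref{lem:branch} applies. Uwhp, for all $u$,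
\[
q_u\le\frac\rho D+e^{-2D}+\frac1{(1-\zeta)d_u},\qquad\text{so}\qquad d_uq_u\le\frac1{1-\zeta}+8\rho+8De^{-2D}.
\]
As $\zeta$ and $\rho$ are arbitrary and $D\ge\ln n$, this is at most $1+o_*(1)$.

\emph{Lower bound.} By Lemma~\ref{lem:branch}, $d_uq_u\ge\mathbb E_F[d_u(A)\mathbf 1_{u\in R}]=\Pr_F(\mathcal L_u)$. We must show that $F$ has a branch at $u$ with more than $n/2$ vertices with probability $1-o_*(1)$. Fix $M\geq1$ and $\rho>0$. If $F\notin\mathcal L_u$, then one of the following holds.
\begin{enumerate}
\item[(i)] $u\in R$. This has probability at most $C/D$ by \eqref{eq:qu}.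
\item[(ii)] $|R|>n/4$. This has probability at most $\rho/D$ for $n$ large, by Proposition~\ref{prop:macro}.
\item[(iii)] $u$ has more than $M$ neighbors in $F$. By the exchange identity with $\varphi(F,e)=\mathbf 1\{u\in e\}$, the expected number of $F$-neighbors of $u$ is $\sum_{w\in N(u)}\Pr_F(u\not\sim w)$. Since $u\not\sim w$ implies $u\in R$ or $w\in R$, this is at most $\sum_{w\in N(u)}(q_u+q_w)\le8D\cdot\frac{2C}D=16C$. So the probability is at most $16C/M$.
\item[(iv)] $u\in A$, $|A|\ge\frac34n$, $u$ has at most $M$ neighbors in $F$, and all branches at $u$ have at most $n/2$ vertices. These branches partition $A\setminus\{u\}$, so a largest one has size $b$ with $\frac n{2M}\le b\le\frac n2$ (for $n\ge4$). Let $e$ be the edge of $F$ joining $u$ to it. In $F-e$ the tree on $A$ has split into parts of sizes $b\le\frac n2$ and $|A|-b$. If $|A|-b>\frac n2$, then $R(F-e)$ contains the branch. Otherwise $F-e$ has no giant and $R(F-e)=V$. Either way $|R(F-e)|\ge\frac n{2M}$. The exchange identity with $\varphi(F,e)=\mathbf 1\{u\in e,\ |R(F)|\ge\frac n{2M}\}$ now shows that case (iv)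 has probability at most $d_u\Pr_F(|R|\ge\frac n{2M})$. By Proposition~\ref{prop:macro} with $\varepsilon=\frac1{4M}$, this is at most $8D\cdot\frac\rho D=8\rho$ for $n$ large.
\end{enumerate}
So $1-\Pr_F(\mathcal L_u)\le\frac{C+\rho}D+\frac{16C}M+8\rho$ for $n$ large. Given $\tau>0$, choose $M$ large, then $\rho$ small, and then $n$ large; the bound is at most $\tau$.
\end{proof}

Case (iv) shows why Proposition~\ref{prop:macro} must give $o(1/D)$: the bound is multiplied by $d_u$, which is of order $D$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]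
Since $D/d_u\le1/\alpha$, Lemma~\ref{lem:dq} gives
\begin{equation}\label{eq:Dq}
Dq_u=\frac D{d_u}+o_*(1).
\end{equation}
Next we compute $\mathbb E_F|R|=\sum_uq_u=(1+o_*(1))\sum_u\frac1{d_u}$. Let $\zeta\in(0,1)$ be fixed. By Lemma~\ref{lem:degrees}(c) uwhp all but at most $\zeta n$ vertices have $|d_u-D|\le\zeta D$, and the exceptional ones have $d_u\ge\alpha D$. Hence
\[
\frac{1-\zeta}{1+\zeta}\cdot\frac nD\le\sum_u\frac1{d_u}\le\frac n{(1-\zeta)D}+\frac{\zeta n}{\alpha D}.
\]
As $\zeta$ is arbitrary, $p\,\mathbb E_F|R|=\frac Dn\,\mathbb E_F|R|=1+o_*(1)$.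

Finally, for fixed $\varepsilon\in(0,\frac12]$ and $\rho'>0$, \eqref{eq:qu} and Proposition~\ref{prop:macro} give for $n$ large
\[
p\,\mathbb E_F\big[|R|\mathbf 1_{u\in R}\big]\le p\big(\varepsilon nq_u+n\Pr\nolimits_F(|R|>\varepsilon n)\big)\le\varepsilon C+\rho',
\]
so this quantity is $o_*(1)$. Multiplying the inequalities of Lemma~\ref{lem:sandwich} by $p$ and using \eqref{eq:Dq}, we obtain
\[
\frac{n-1}n\,np\,(1-\Phi_u)=1+\frac{np}{d_u}+o_*(1).
\]
By Theorem~\ref{thm:conj}, $np(1-\Phi_u)$ is uwhp bounded uniformly in $u$, so the factor $\frac{n-1}n$ changes the left side by $o_*(1)$ only.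
\end{proof}

\section{The critical constant and the range of \texorpdfstring{$p$}{p}}\label{sec:sharpness}

We need vertices whose degree is a small multiple of $np$.

\begin{lemma}\label{lem:lowdeg}
Let $n$ run through an infinite set of integers, and let $p=p(n)$ be such that $D=np\to\infty$ and $D\le C'\ln n$ for a constant $C'$. Let $x\in(0,1)$ and $\delta>0$ be fixed with $D\,h(x)\le(1-\delta)\ln n$ for $n$ large. Then with probability tending to $1$ some vertex of $G(n,p)$ has degree $k=\lfloor xD\rfloor$.
\end{lemma}

\begin{proof}
Let $b=\Pr(d_u=k)=\binom{n-1}kp^k(1-p)^{n-1-k}$. As $k^2/n\to0$, $pk\to0$ and $np^2\to0$, we have $\binom{n-1}k=(1+o(1))\frac{n^k}{k!}$ and $(1-p)^{n-1-k}=(1+o(1))e^{-D}$. So $b=(1+o(1))e^{-D}D^k/k!$. By Stirling's formula and $k=xD+O(1)$,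
\[
\ln b=-D+k\ln\frac Dk+k+O(\ln D)=-D\,h(x)+O(\ln D).
\]
Since $\ln D=O(\ln\ln n)$, it follows that $nb\ge n^{\delta/2}$ for $n$ large.

For $u\ne v$, conditioning on whether $uv$ is an edge,
\[
\frac{\Pr(d_u=d_v=k)}{b^2}=p\Big(\frac k{(n-1)p}\Big)^2+(1-p)\Big(\frac{n-1-k}{(n-1)(1-p)}\Big)^2\to1,
\]
because $p\to0$, $k/n\to0$ and $k/((n-1)p)\to x$. So the number of vertices of degree $k$ has mean $nb\to\infty$ and variance at most $nb+o(n^2b^2)$, and by Chebyshev's inequality it is positive with probability tending to $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}]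
(1) Let $c>c^*(\lambda)$. Choose $a'\in(0,a(\lambda))$ with $1+1/a'<c$. By Lemma~\ref{lem:degrees}(a), uwhp $d_u\ge a'D(1-\frac1n)$ for all $u$. By Theorem~\ref{thm:sharp} with $\rho$ small enough, uwhp
\[
np(1-\Phi_u)\le1+\frac1{a'(1-1/n)}+\rho<c\qquad\text{for all }u,
\]
where the last inequality holds for $n$ large.

Let $c<c^*(\lambda)$. By continuity of $a(\cdot)$ there are $\lambda'>\lambda$ and $x\in(a(\lambda'),1)$ with $1+1/x>c$. Let $p=\lambda'\ln n/n$. Then $D\,h(x)=\lambda'h(x)\ln n$, and $\lambda'h(x)<1$ because $x>a(\lambda')$. By Lemma~\ref{lem:lowdeg}, with probability tending to $1$ some $u$ has $d_u\le xD$. By Theorem~\ref{thm:sharp} with $\rho$ small enough, this $u$ satisfies $np(1-\Phi_u)\ge1+\frac1x-\rho>c$ with probability tending to $1$.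

(2) Let $np/\ln n\to\infty$. For each fixed $\zeta\in(0,1)$, Lemma~\ref{lem:degrees}(c) and a union bound give $\Pr(\max_u|d_u/D-1|>\zeta)\le2ne^{-\zeta^2D/24}\to0$. So $np/d_u\to1$ in probability, uniformly in $u$, and Theorem~\ref{thm:sharp} (say with $\lambda=2$) gives the claim.

(3) If $\liminf np/\ln n>1$, choose $\lambda>1$ below the $\liminf$; then $p\ge\lambda\ln n/n$ for $n$ large, and Theorem~\ref{thm:conj} applies.

Conversely, let $np\to\infty$ and $\liminf np/\ln n\le1$, so that $np/\ln n\to\ell\le1$ along a subsequence. It suffices to exclude an arbitrary $c>0$, since a constant that works can be increased. Choose $K>\max(1,2c)$ and $x=1/K$. Along the subsequence $D\,h(x)/\ln n\to\ell h(1/K)\leq h(1/K)<1$. By Lemma~\ref{lem:lowdeg}, with probability tending to $1$ along the subsequence some $u$ has $d_u\le D/K$. For such $u$, Lemma~\ref{lem:lower} gives $1-\Phi_u\ge\frac1{1+D/K}$. This exceeds $\frac cD$ as soon as $D>2c$, because then $c+cD/K<\frac D2+\frac D2=D$. So $c$ does not work.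
\end{proof}

\begin{thebibliography}{1}
\bibitem{CN} \emph{Connectivity in Random Forests and Credit Networks}, \texttt{http://www.cis.upenn.edu/\%7Esanjeev/papers/soda15\_credit\_networks.pdf}.
\end{thebibliography}

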